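\title{A highly recursive planar graph with no recursive 4-coloring}

\begin{abstract}
A countable graph is highly recursive if its vertex set, its edge set and its degree function are computable. Every planar graph is 4-colorable, and by a theorem of Carstens every highly recursive planar graph has a recursive 5-coloring. We construct a connected highly recursive planar graph of maximum degree at most 9 that has no recursive 4-coloring, so five is the exact number of colors. The construction combines a planar graph on seven vertices, which forces one of three quadrilateral faces to carry two or four colors, with planar tubes that transmit this information over any distance. It also yields an example whose 4-colorings are computed by exactly the oracles of PA degree, shows that the corresponding index set is $\Sigma^0_3$-complete, and can be carried out in 3-connected graphs of maximum degree at most 10 with triangular faces.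
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A countable graph $G=(V,E)$ consists of a set $V\subseteq\mathbb{N}$ of vertices and a symmetric set $E\subseteq V\times V$ of edges. Unless we say otherwise, graphs are nonempty and connected, have no loops or multiple edges, and have all degrees finite. A graph is \emph{planar} if it can be drawn in the plane with distinct points for the vertices and arcs for the edges, so that an arc meets the other arcs and the vertices only in its own endpoints; the vertices of an infinite graph are allowed to accumulate. A \emph{$k$-coloring} is a map $g\colon V\to\{1,\dots,k\}$ with $g(u)\ne g(v)$ whenever $(u,v)\in E$.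

``Recursive'' means computable by an algorithm. The graph $G$ is \emph{recursive} if $V$ and $E$ are recursive sets, and a recursive graph is \emph{highly recursive} if some partial recursive function gives the degree of $v$ for every $v\in V$. A $k$-coloring $g$ is \emph{recursive} if $g$ is a recursive function on $V$. The difference between the two classes of graphs is the difference between recognizing neighbors and knowing all of them. In a recursive graph we can test whether $u$ is adjacent to $v$, but after any finite number of tests $v$ may still have a neighbor that we have not seen. In a highly recursive graph we compute the degree $d$ of $v$ and test $0,1,2,\dots$ until $d$ neighbors have appeared. Repeating this, we can compute the whole ball of any finite radius around $v$.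

By the Four Color Theorem and compactness, every planar graph, finite or countably infinite, is 4-colorable. The compactness step is not effective, and for recursive graphs nothing effective can replace it: Bean constructed a 3-colorable recursive planar connected graph with no recursive $k$-coloring for any $k$. For highly recursive graphs the picture is different. Bean showed that every highly recursive $k$-colorable graph has a recursive $2k$-coloring, and Schmerl improved $2k$ to $2k-1$; for planar graphs this general bound gives 7 colors. It follows from the work of Bean and Schmerl that every highly recursive planar graph has a recursive 6-coloring, and Carstens improved this to a recursive 5-coloring. This leads to the \emph{highly recursive four color problem}, posed in \cite{handbook}: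
\begin{quote}
Does every highly recursive planar graph have a recursive 4-coloring?
\end{quote}

There are reasons to expect a positive answer. Think of a coloring algorithm playing against an opponent who builds the graph. The algorithm may inspect any finite ball around $v$ before it commits to a color for $v$, and it may take as long as it likes. The opponent cannot add an edge at a vertex whose degree has been announced. To punish the color chosen at $v$, the opponent must therefore carry information about that color to a distant part of the graph that is still under construction, through a planar graph whose 4-colorings can usually be changed locally by exchanging two colors. On the other side, with four colors the algorithm has no spare color with which to repair a mistake. The second consideration wins.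

\begin{theorem}\label{thm:main}
There is a connected highly recursive planar graph, of maximum degree at most 9, with no recursive 4-coloring.
\end{theorem}

Together with the theorem of Carstens this gives the exact number of colors.

\begin{corollary}\label{cor:five}
Every highly recursive planar graph has a recursive 5-coloring, and 5 cannot be replaced by 4.
\end{corollary}

By Schmerl's effective version of Brooks' theorem \cite{schmerl}, a highly recursive graph of maximum degree at most 4 with no $K_5$ has a recursive 4-coloring. So the answer to the problem is positive for planar graphs of maximum degree at most 4 and, by Theorem~\ref{thm:main}, negative for maximum degree at most 9. We do not determine the exact threshold among the maximum degrees 5 to 9.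

Theorem~\ref{thm:main} follows from a coding theorem. Let $F$ be a finite set with at least two elements, coded by numbers, and let $\psi$ be a partial function from $\mathbb{N}$ to $F$. An \emph{avoider} of $\psi$ is a total function $h\colon\mathbb{N}\to F$ such that $h(n)\ne\psi(n)$ whenever $\psi(n)$ is defined. The set $F$ that arises from our graphs is
\[
\Lambda=\{1,2,3\}\times\{2,4\},
\]
whose six elements we code by $0,\dots,5$. We say that $X$ \emph{computes} $Y$ if $Y$ is computed by an algorithm with oracle $X$.

\begin{theorem}\label{thm:coding}
Uniformly in an index for a partial recursive function $\psi$ with values in $\Lambda$, one can construct a connected highly recursive planar graph $G_\psi$ of maximum degree at most 9 such that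
\begin{enumerate}
\item[(a)] every 4-coloring of $G_\psi$ computes an avoider of $\psi$;
\item[(b)] every avoider of $\psi$ computes a 4-coloring of $G_\psi$.
\end{enumerate}
\end{theorem}

Because the theorem works in both directions, it measures how hard 4-coloring can be. Let $\varphi_0,\varphi_1,\dots$ be a standard numbering of the partial recursive functions. An \emph{index} of a highly recursive graph is a code of a triple $(a,b,c)$ such that $\varphi_a$ and $\varphi_b$ are the characteristic functions of $V$ and $E$ and $\varphi_c(v)$ is the degree of $v$ for every $v\in V$. The other terms in the next theorem are recalled in the sections where the three parts are proved.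

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] The graph $G$ in Theorem~\ref{thm:main} can be chosen so that an oracle $X$ computes a 4-coloring of $G$ if and only if $X$ computes a member of every nonempty $\Pi^0_1$ class in $2^{\mathbb{N}}$, that is, $X$ has PA degree.
\item[(ii)] The set of indices of connected highly recursive planar graphs that have a recursive 4-coloring is $\Sigma^0_3$-complete.
\item[(iii)] Theorems~\ref{thm:main} and~\ref{thm:coding} and parts (i) and (ii) also hold for graphs that are 3-connected and drawn so that the neighborhood of every vertex is spanned by a cycle (all faces at every vertex are triangles), with maximum degree at most 10.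
\end{enumerate}
\end{theorem}

Section~\ref{sec:two} shows the method with two colors. Sections~\ref{sec:tubes} and~\ref{sec:S} develop the finite graphs needed for four colors, and Section~\ref{sec:G} proves Theorems~\ref{thm:coding} and~\ref{thm:main}. Sections~\ref{sec:PA}, \ref{sec:index} and~\ref{sec:tri} prove the three parts of Theorem~\ref{thm:more}.

\section{Diagonalization, and the method with two colors}\label{sec:two}

We write $\varphi_e(n){\downarrow}$ if $\varphi_e(n)$ is defined, and $\varphi_{e,s}(n){\downarrow}=m$ if the computation of $\varphi_e(n)$ halts within $s$ steps with output $m$. The latter relation is decidable, and once it holds for $s$ it holds for all larger $s$. If $\psi=\varphi_e$ we write $\psi_s$ for $\varphi_{e,s}$. We use the $s$-$m$-$n$ theorem in the following form: if $\Phi(x,n)$ is partial recursive, then there is a total recursive function $\theta$ with $\varphi_{\theta(x)}(n)=\Phi(x,n)$ for all $x,n$. In words, a program that depends on a parameter has an index computable from the parameter.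

All noncomputability in this paper comes from one family of functions. For $k\ge2$ let $\delta_k$ be the partial recursive function with values in $\{0,\dots,k-1\}$ given by $\delta_k(n)=\varphi_n(n)$ if this is defined and less than $k$, and undefined otherwise.

\begin{lemma}\label{lem:diag}
The function $\delta_k$ has no recursive avoider.
\end{lemma}

\begin{proof}
A recursive avoider $h$ equals $\varphi_n$ for some $n$. Then $\varphi_n(n)=h(n)<k$, so $\delta_k(n)=h(n)$, which an avoider does not allow.
\end{proof}

The task is to build a graph whose colorings make, for each $n$, a choice from a finite set, and to forbid the choice $\psi(n)$ if $\psi(n)$ ever turns out to be defined. The difficulty is that we cannot decide whether it will be, while the degree of every vertex must be known when the vertex appears. The following example shows the solution in the smallest case. It is the one place where we give up connectedness.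

\begin{example}\label{ex:two}
Let $\psi=\delta_2$, and let $L_n$ be the least $s\ge1$ with $\psi_s(n){\downarrow}$, or $\infty$ if there is none. For each $n$ take two paths $u^0_nu^1_nu^2_n\cdots$ and $w^0_nw^1_nw^2_n\cdots$ with vertices $u^t_n,w^t_n$ for all $t\le L_n$. If $L=L_n$ is finite, join the two ends: by the edge $u^L_nw^L_n$ if $\psi(n)=0$, and by a new vertex adjacent to both if $\psi(n)=1$. Each component is a path, so the graph is 2-colorable. It is highly recursive: to list the neighbors of $u^t_n$ we only need to know whether $t<L_n$ or $t=L_n$, and this is decided by running the computation of $\psi(n)$ for $t$ steps.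

Given a 2-coloring, put $h(n)=0$ if $u^0_n$ and $w^0_n$ have the same color, and $h(n)=1$ otherwise. Colors alternate along both paths, so $u^t_n$ and $w^t_n$ agree exactly when $u^0_n$ and $w^0_n$ agree. The edge $u^L_nw^L_n$ is impossible if they agree, and a common neighbor is impossible if they differ. Hence $h(n)\ne\psi(n)$ whenever $\psi(n)$ is defined, and by Lemma~\ref{lem:diag} the 2-coloring is not recursive.
\end{example}

The example has three ingredients: a finite \emph{choice} that every coloring must make, a \emph{wire} that carries the choice unchanged while we wait for $\psi(n)$, and for each possible choice a \emph{cap} that forbids it. With two colors the components cannot be linked up: a connected recursive 2-colorable graph has a recursive 2-coloring, obtained by searching for a path from $v$ to a fixed vertex and taking the parity of its length. With four colors, linking will cost nothing, and the work lies in finding the three ingredients in the plane.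

\section{Tubes and caps}\label{sec:tubes}

With four colors a path carries no information: the two ends of a path with at least two edges can be colored arbitrarily. We look instead for a wire made of nested cycles, with the cap drawn inside the innermost cycle. Triangles are too short. A triangle has only one coloring up to a permutation of the colors, so a 4-colorable cap inside a triangle forbids nothing. The first candidates are 4-cycles.

For a 4-cycle $C$ in a 4-colored graph let $\kappa(C)\in\{2,3,4\}$, the \emph{type} of $C$, be the number of colors on $C$. Only opposite vertices of $C$ can share a color. So $\kappa(C)=2$ if both pairs of opposite vertices are monochromatic, $\kappa(C)=3$ if exactly one pair is, and $\kappa(C)=4$ if neither is.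

An \emph{antiprism step} from a 4-cycle $A=a_0a_1a_2a_3$ adds a new 4-cycle $B=b_0b_1b_2b_3$ and joins $b_j$ to $a_j$ and $a_{j+1}$, with indices modulo 4. It is drawn with $B$ inside $A$, and it divides the ring between the cycles into the eight triangles $a_ja_{j+1}b_j$ and $b_{j-1}b_ja_j$; see Figure~\ref{fig:gadgets}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,fill,inner sep=1.4pt}]
\begin{scope}[yshift=0.55cm]
\node[v,label=above left:$a_0$] (a0) at (135:2.3) {};
\node[v,label=above right:$a_1$] (a1) at (45:2.3) {};
\node[v,label=below right:$a_2$] (a2) at (-45:2.3) {};
\node[v,label=below left:$a_3$] (a3) at (-135:2.3) {};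
\node[v,label=below:$b_0$] (b0) at (90:1.05) {};
\node[v,label=left:$b_1$] (b1) at (0:1.05) {};
\node[v,label=above:$b_2$] (b2) at (-90:1.05) {};
\node[v,label=right:$b_3$] (b3) at (180:1.05) {};
\draw (a0)--(a1)--(a2)--(a3)--(a0);
\draw[very thick] (b0)--(b1)--(b2)--(b3)--(b0);
\draw (a0)--(b0)--(a1)--(b1)--(a2)--(b2)--(a3)--(b3)--(a0);
\end{scope}
\begin{scope}[xshift=6.2cm]
\node[v,label=above:$p$] (p) at (90:2.7) {};
\node[v,label=left:$q$] (q) at (210:2.7) {};
\node[v,label=right:$r$] (r) at (330:2.7) {};
\node[v,label=left:$x$] (x) at (150:0.8) {};
\node[v,label=below:$y$] (y) at (270:0.8) {};
\node[v,label=right:$z$] (z) at (30:0.8) {};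
\node[v,label=above:$o$] (o) at (0,0) {};
\draw (p)--(q)--(r)--(p);
\draw (p)--(x)--(q)--(y)--(r)--(z)--(p);
\draw (x)--(o)--(y);
\draw (o)--(z);
\node at (210:0.95) {$Q_1$};
\node at (330:0.95) {$Q_2$};
\node at (90:1.05) {$Q_3$};
\end{scope}
\end{tikzpicture}
\caption{Left: an antiprism step from the 4-cycle $a_0a_1a_2a_3$ to the 4-cycle $b_0b_1b_2b_3$; in every 4-coloring the two cycles carry the same number of colors. Right: the seven-vertex graph $S$; in every 4-coloring one of the quadrilateral faces $Q_1,Q_2,Q_3$ carries two or four colors.}
\label{fig:gadgets}
\end{figure}

\begin{lemma}\label{lem:step}
Every 4-coloring of $A$ has exactly two extensions to the antiprism step, and both satisfy $\kappa(B)=\kappa(A)$. If $\kappa(A)=3$, then $b_0,b_2$ have the same color in one extension and different colors in the other.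
\end{lemma}

\begin{proof}
Up to a permutation of the colors, $(a_0,a_1,a_2,a_3)$ is colored as in one of the four rows below. The vertex $b_j$ must avoid the two colors of $a_j$ and $a_{j+1}$, which leaves the two colors listed for it.
\[
\begin{array}{c|cccc|cc}
A & b_0 & b_1 & b_2 & b_3 & b_0=3 & b_0=4\\ \hline
(1,2,1,2) & 3,4 & 3,4 & 3,4 & 3,4 & (3,4,3,4) & (4,3,4,3)\\
(1,2,3,4) & 3,4 & 1,4 & 1,2 & 2,3 & (3,4,1,2) & (4,1,2,3)\\
(1,2,1,3) & 3,4 & 3,4 & 2,4 & 2,4 & (3,4,2,4) & (4,3,4,2)\\
(1,2,3,2) & 3,4 & 1,4 & 1,4 & 3,4 & (3,4,1,4) & (4,1,4,3)
\end{array}
\]
In each row the color of $b_0$ forces the rest, because adjacent vertices of $B$ differ. In the first row the colors alternate. In the second, $b_0=3$ forces in turn $b_3=2$, $b_2=1$, $b_1=4$, and $b_0=4$ forces $b_1=1$, $b_2=2$, $b_3=3$. In the third, $b_0=3$ forces $b_1=4$, $b_2=2$, $b_3=4$, and $b_0=4$ forces $b_1=3$, $b_3=2$, $b_2=4$. In the fourth, $b_0=3$ forces $b_3=4$, $b_2=1$, $b_1=4$, and $b_0=4$ forces $b_1=1$, $b_3=3$, $b_2=4$. The eight resulting colorings of $B$, shown in the last two columns, are proper, and the claims are read off from them.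
\end{proof}

So the antiprism step remembers the type and forgets which pair was monochromatic in type 3. A \emph{tube} of length $L\in\{1,2,\dots\}\cup\{\infty\}$ on a 4-cycle $C^0$ consists of 4-cycles $C^t=a^t_0a^t_1a^t_2a^t_3$, the \emph{levels}, for all integers $t$ with $0\le t\le L$, where $C^t$ arises from $C^{t-1}$ by an antiprism step: $a^t_j$ is joined to $a^{t-1}_j$ and $a^{t-1}_{j+1}$. A tube of finite length can be closed as in Example~\ref{ex:two}. The \emph{2-cap} is the edge $a^L_0a^L_2$, and the \emph{4-cap} is a new vertex, the \emph{hub}, joined to the four vertices of $C^L$.

Given a 4-coloring of $C^0$, define its \emph{standard extension} to the levels of a tube by induction on $t$. Of the two colorings of $C^t$ that Lemma~\ref{lem:step} allows, take the one in which $a^t_0,a^t_2$ differ if the type is 3, and the one in which $a^t_0$ has the smaller color otherwise. This rule refers neither to the length of the tube nor to the cap.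

\begin{lemma}\label{lem:cap}
Let a tube of finite length $L\ge1$ on $C^0$ be closed by the $k$-cap, where $k\in\{2,4\}$.
\begin{enumerate}
\item[(1)] Every 4-coloring of the capped tube has $\kappa(C^0)\ne k$.
\item[(2)] If a 4-coloring of $C^0$ has $\kappa(C^0)\ne k$, then its standard extension, with the hub (if there is one) given the least color missing from $C^L$, is a 4-coloring of the capped tube.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}, applied $L$ times, $\kappa(C^L)=\kappa(C^0)$ in both parts.

(1) If $\kappa(C^L)=2$, then $a^L_0$ and $a^L_2$ have the same color, so they are not adjacent. If $\kappa(C^L)=4$, then no vertex is adjacent to all of $C^L$.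

(2) Let $k=2$. Then $\kappa(C^L)$ is 4 or 3, and $a^L_0,a^L_2$ differ: in type 4 all colors differ, and in type 3 the standard extension was chosen so, which uses $L\ge1$. Let $k=4$. Then $\kappa(C^L)\le3$, so a color is left for the hub.
\end{proof}

Part (2) fails for $L=0$: the coloring $(1,2,1,3)$ of $C^0$ has type 3 and does not allow the edge $a^0_0a^0_2$.

We now have a wire with three states and caps for two of them. If there were a planar cap that forbids type 3, one tube for each $n$ would prove Theorem~\ref{thm:main}. The next proposition, which is not used in the proofs, shows that there is none.

\begin{proposition}\label{prop:kempe}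
Let $H$ be a finite graph drawn in a closed disc whose boundary is a 4-cycle $C=a_0a_1a_2a_3$ of $H$. If $H$ has a 4-coloring, then it has one with $\kappa(C)=3$.
\end{proposition}

\begin{proof}
Take a 4-coloring with $\kappa(C)\ne3$ and rename the colors so that $C$ is colored $(1,2,1,2)$ or $(1,2,3,4)$. A path from $a_0$ to $a_2$ in the colors $1,3$ and a path from $a_1$ to $a_3$ in the colors $2,4$ would be disjoint arcs in the disc with alternating endpoints on its boundary, contrary to the Jordan curve theorem. Suppose the first path does not exist; otherwise interchange the roles of the two pairs. Exchange the colors 1 and 3 on the component of $a_2$ in the subgraph induced by these colors. The result is a 4-coloring, and on $C$ only $a_2$ has changed, from 1 to 3 or from 3 to 1. Now exactly one pair of opposite vertices is monochromatic.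
\end{proof}

Two colorings of a 4-cycle of type 3 with the same monochromatic pair differ by a permutation of the colors, and by Lemma~\ref{lem:step} the last step of a tube can produce either pair. Hence a coloring of $C^0$ of type 3 extends to every tube of length $L\ge1$ closed by any 4-colorable planar cap. Type 3 is a safe state, and we have to prevent the coloring from using it everywhere.

\section{A seven-vertex graph that forces a choice}\label{sec:S}

We need a finite plane graph with quadrilateral faces that cannot all have type 3. One face is not enough, by Proposition~\ref{prop:kempe} applied to the complement of that face in the sphere. We use three. For part (b) of Theorem~\ref{thm:coding} we also need the forcing to be minimal: it must be possible to leave type 3 on a single face of our choosing, with either of the types 2 and 4.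

Let $S$ be the graph with vertices $p,q,r,x,y,z,o$ and edges
\[
pq,\ qr,\ rp;\qquad xp,\ xq;\qquad yq,\ yr;\qquad zr,\ zp;\qquad ox,\ oy,\ oz,
\]
drawn as in Figure~\ref{fig:gadgets}: inside the triangle $pqr$ lies the hexagon $pxqyrz$, cutting off the triangular faces $pqx$, $qry$, $rpz$, and inside the hexagon lies $o$. The remaining bounded faces are the quadrilaterals
\[
Q_1=(o,x,q,y),\qquad Q_2=(o,y,r,z),\qquad Q_3=(o,z,p,x).
\]
The rotation $\rho$ given by $p\mapsto q\mapsto r\mapsto p$, $x\mapsto y\mapsto z\mapsto x$, $o\mapsto o$ is an automorphism of $S$ with $Q_1\mapsto Q_2\mapsto Q_3\mapsto Q_1$.

\begin{lemma}\label{lem:S}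
\begin{enumerate}
\item[(1)] In every 4-coloring of $S$ some $Q_i$ has $\kappa(Q_i)\in\{2,4\}$.
\item[(2)] For every $(i,k)\in\Lambda$ there is a 4-coloring of $S$ with $\kappa(Q_i)=k$ and $\kappa(Q_{i'})=3$ for $i'\ne i$.
\end{enumerate}
\end{lemma}

\begin{proof}
We list all 4-colorings up to symmetry. If $g$ is a 4-coloring, so is $g\circ\rho$, and its vector of types $(\kappa(Q_1),\kappa(Q_2),\kappa(Q_3))$ is a cyclic shift of that of $g$. A permutation of the colors does not change the types. If $o$ has the color of one of $p,q,r$, then after composing $g$ with a power of $\rho$ it has the color of $q$. So we may assume that $p,q,r$ have the colors $1,2,3$ and that $o$ has color 4 or 2. The triangles at $x,y,z$ give $x\in\{3,4\}$, $y\in\{1,4\}$, $z\in\{2,4\}$, and the only further condition is that $x,y,z$ differ from $o$. If $o=4$, then $(x,y,z)=(3,1,2)$. If $o=2$, then $z=4$ and $x,y$ are free. This gives five colorings.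
\[
\begin{array}{c|ccc|c}
(o,x,y,z) & Q_1=(o,x,q,y) & Q_2=(o,y,r,z) & Q_3=(o,z,p,x) & \text{types}\\ \hline
(4,3,1,2) & (4,3,2,1) & (4,1,3,2) & (4,2,1,3) & (4,4,4)\\
(2,4,4,4) & (2,4,2,4) & (2,4,3,4) & (2,4,1,4) & (2,3,3)\\
(2,3,4,4) & (2,3,2,4) & (2,4,3,4) & (2,4,1,3) & (3,3,4)\\
(2,4,1,4) & (2,4,2,1) & (2,1,3,4) & (2,4,1,4) & (3,4,3)\\
(2,3,1,4) & (2,3,2,1) & (2,1,3,4) & (2,4,1,3) & (3,4,4)
\end{array}
\]
The vector $(3,3,3)$ does not occur, which proves (1). The cyclic shifts of $(2,3,3)$ and $(3,3,4)$ are the six vectors required in (2).
\end{proof}

This explains the set $\Lambda$: a coloring of $S$ must choose a face $i\in\{1,2,3\}$ and a type $k\in\{2,4\}$.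

\section{The graph $G_\psi$}\label{sec:G}

For each $n$ we take a copy of $S$ and grow a tube in each of its three quadrilateral faces. If $\psi(n)$ converges to $(i,k)$, we close the $i$-th tube by the $k$-cap. The other two tubes, and all three if $\psi(n)$ is undefined, grow forever.

\begin{proof}[Proof of Theorem~\ref{thm:coding}]
\emph{Construction.} For $n\in\mathbb{N}$ and $i\in\{1,2,3\}$ let $L_{n,i}$ be the least $s\ge1$ such that $\psi_s(n){\downarrow}=(i,k)$ for some $k$, and let $L_{n,i}=\infty$ if there is no such $s$. Given $n,i,t$, we can decide whether $t<L_{n,i}$, $t=L_{n,i}$ or $t>L_{n,i}$ by looking at $\psi_s(n)$ for $s\le t$.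

Let $S_n$ be a copy of $S$ with vertices $p_n,q_n,\dots,o_n$ and quadrilaterals $Q_{n,i}$. On each $Q_{n,i}$, with its vertices labeled $a^0_0,\dots,a^0_3$ in the order listed in Section~\ref{sec:S}, erect a tube of length $L_{n,i}$. If $L_{n,i}<\infty$ and $\psi(n)=(i,k)$, close this tube by the $k$-cap. We call $S_n$ with its tubes and cap the \emph{$n$-th gadget}. Finally, add the edges $p_np_{n+1}$ for all $n$. The vertices are coded by numbers through a recursive coding of tuples: the vertices of $S_n$ by $(n,m)$ with $m<7$, the vertex $a^t_j$ with $t\ge1$ in the tube on $Q_{n,i}$ by $(n,i,t,j)$, and the hub of this tube, if there is one, by $(n,i,L_{n,i},4)$.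

\emph{Connectedness.} Each vertex of a level $t\ge1$ has a neighbor on level $t-1$, each hub has a neighbor in its tube, $S_n$ is connected, and the path $p_0p_1p_2\cdots$ meets every $S_n$. There are no loops or multiple edges.

\emph{High recursiveness.} The tuple $(n,i,t,j)$ with $t\ge1$ and $j\le3$ codes a vertex if and only if $t\le L_{n,i}$. The tuple $(n,i,t,4)$ codes a vertex if and only if $t=L_{n,i}$ and $\psi_t(n)=(i,4)$; this is decidable because the code of the hub contains the stage at which the hub appears. So $V$ is recursive. Next we compute the full list of neighbors of a vertex. For a vertex of $S_n$ the list does not depend on $\psi$, since level 1 of every tube exists and no cap is attached to level 0. The vertex $a^t_j$ with $t\ge1$ is adjacent to $a^t_{j-1}$, $a^t_{j+1}$, $a^{t-1}_j$, $a^{t-1}_{j+1}$. If $t<L_{n,i}$ its other neighbors are $a^{t+1}_{j-1}$ and $a^{t+1}_j$. If $t=L_{n,i}$ we read $k$ from $\psi_t(n)=(i,k)$, and the only other neighbor is the hub if $k=4$, the vertex $a^t_{j+2}$ if $k=2$ and $j$ is even, and none if $k=2$ and $j$ is odd. A hub is adjacent to the four vertices of the last level. From the list we obtain both $E$ and the degree. These algorithms use the index of $\psi$ only as a parameter,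 so by the $s$-$m$-$n$ theorem an index of $G_\psi$ is computable from it.

\emph{Degrees.} A vertex of $S_n$ gains two neighbors in the tube on each quadrilateral that contains it. So $o_n$ has degree $3+3\cdot2=9$; each of $x_n,y_n,z_n$ has degree $3+2\cdot2=7$; each of $q_n,r_n$ has degree $4+2=6$; and $p_n$ has degree at most $4+2+2=8$. By the lists above, vertices on levels $t\ge1$ have degree at most 6 and hubs have degree 4.

\emph{Planarity.} Draw the $S_n$ as disjoint horizontal translates, in a row, of the drawing in Figure~\ref{fig:gadgets}, and draw $p_np_{n+1}$ as the horizontal segment between the topmost points. Each closed face $Q_{n,i}$ is homeomorphic to the unit disc. In it draw level $t$ on the circle of radius $1/(t+1)$, the edges between levels $t-1$ and $t$ in the ring between the two circles, and the cap inside the last circle. The levels of an infinite tube shrink to the center, which is not a point of the drawing.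

\emph{Part (a).} Let $g$ be a 4-coloring of $G_\psi$. By Lemma~\ref{lem:S}(1), for each $n$ there is an $i$ with $\kappa(Q_{n,i})\in\{2,4\}$. Take the least such $i$ and put $h(n)=(i,\kappa(Q_{n,i}))$. This requires only the values of $g$ on $S_n$, so $g$ computes $h$. If $\psi(n)=h(n)=(i,k)$, then the tube on $Q_{n,i}$ is closed by the $k$-cap and $\kappa(Q_{n,i})=k$, contrary to Lemma~\ref{lem:cap}(1). So $h$ is an avoider of $\psi$.

\emph{Part (b).} Fix one coloring of $S$ as in Lemma~\ref{lem:S}(2) for each element of $\Lambda$. Let $h$ be an avoider of $\psi$, and let $h(n)=(i,k)$. Color $S_n$ by the coloring fixed for $(i,k)$, with the colors permuted so that $p_n$ has color 1 if $n$ is even and color 2 if $n$ is odd. Color the three tubes by the standard extension, and a hub by the least color missing from the last level of its tube. The edges $p_np_{n+1}$, the edges of $S_n$ and the edges of the tubes are properly colored. Suppose $\psi(n)=(i',k')$, so that the tube on $Q_{n,i'}$ has the $k'$-cap. If $i'\ne i$, then $\kappa(Q_{n,i'})=3\ne k'$. If $i'=i$, then $\kappa(Q_{n,i'})=k$, and $k\ne k'$ because $h(n)\ne\psi(n)$. In both cases Lemma~\ref{lem:cap}(2) shows that the cap is properly colored. The color of a vertex on level $t$,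 or of a hub attached to level $t$, is found from $h(n)$ by $t$ steps of the standard extension. So $h$ computes the coloring.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\psi=\delta_6$, with $\{0,\dots,5\}$ read as $\Lambda$. A recursive 4-coloring of $G_\psi$ would give a recursive avoider of $\delta_6$ by Theorem~\ref{thm:coding}(a), contrary to Lemma~\ref{lem:diag}.
\end{proof}

\section{Oracles that compute a 4-coloring}\label{sec:PA}

A \emph{tree} is a set $T\subseteq2^{<\mathbb{N}}$ of finite binary strings closed under initial segments, and a \emph{path} through $T$ is a sequence $Z\in2^{\mathbb{N}}$ all of whose finite initial segments lie in $T$. The \emph{$\Pi^0_1$ classes} in $2^{\mathbb{N}}$ are the sets of paths through recursive trees; if such a class is nonempty, its tree is infinite. An oracle $X$ has \emph{PA degree} if it computes a member of every nonempty $\Pi^0_1$ class.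

The 4-colorings of a recursive graph form a $\Pi^0_1$ class, so an oracle of PA degree always suffices. The content of Theorem~\ref{thm:more}(i) is that for $G_{\delta_6}$ nothing less does. A 4-coloring of this graph gives an avoider of $\delta_6$. To follow a path through a binary tree we need an avoider of $\delta_2$, which looks stronger: excluding one value out of two determines an answer, while excluding one out of six does not. The following known argument, credited to Friedberg, closes the gap.

\begin{lemma}\label{lem:friedberg}
For $k\ge2$, every avoider $f$ of $\delta_{k^2}$ computes an avoider of $\delta_k$.
\end{lemma}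

\begin{proof}
Identify the numbers below $k^2$ with pairs $(u,v)$ of numbers below $k$. By the $s$-$m$-$n$ theorem there is a recursive function $\theta$ such that $\varphi_{\theta(x,y)}$ is the constant function with value $(\delta_k(x),\delta_k(y))$ if both entries are defined, and is nowhere defined otherwise. Write $f(\theta(x,y))=(f_1(x,y),f_2(x,y))$. If $\delta_k(x)$ and $\delta_k(y)$ are both defined, then $\delta_{k^2}(\theta(x,y))=(\delta_k(x),\delta_k(y))$, and since $f$ avoids this pair,
\begin{equation}\label{eq:pair}
f_1(x,y)\ne\delta_k(x)\quad\text{or}\quad f_2(x,y)\ne\delta_k(y).
\end{equation}

Suppose first that for some $x$ there is no $y$ with $\delta_k(y){\downarrow}=f_2(x,y)$. Then $y\mapsto f_2(x,y)$, for this fixed $x$, is an avoider of $\delta_k$ computed by $f$. Otherwise, for every $x$ there is a $y$ with $\delta_k(y){\downarrow}=f_2(x,y)$, and with oracle $f$ we find one, say $y_x$, by running through all pairs of a number $y$ and a number of steps. For $y=y_x$ the second alternative in \eqref{eq:pair} fails, so $f_1(x,y_x)\ne\delta_k(x)$ whenever $\delta_k(x)$ is defined. Thus $x\mapsto f_1(x,y_x)$ is an avoider of $\delta_k$.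
\end{proof}

\begin{lemma}\label{lem:tree}
Every avoider $f$ of $\delta_2$ computes a path through every infinite recursive tree $T$.
\end{lemma}

\begin{proof}
Call a string \emph{good} if it has infinitely many extensions in $T$. A good string $\sigma$ has extensions in $T$ of every length $\ell\ge|\sigma|$, since $T$ is closed under initial segments, and at least one of $\sigma0,\sigma1$ is good. The empty string is good. We use $f$ to choose a good successor.

Let $\eta$ be a recursive function such that $\varphi_{\eta(\sigma)}$, on any input, searches for a length $\ell>|\sigma|$ such that exactly one of $\sigma0,\sigma1$ has no extension of length $\ell$ in $T$, and outputs the $i$ for which $\sigma i$ has none. Let $\sigma$ be good. If both successors are good, then $\sigma f(\eta(\sigma))$ is good. If $\sigma i$ is not good, then $\sigma(1-i)$ is, so it has extensions of all lengths, while $\sigma i$ has none of large length. The search therefore succeeds and outputs $i$. Hence $\delta_2(\eta(\sigma))=i$ and $f(\eta(\sigma))=1-i$, and again $\sigma f(\eta(\sigma))$ is good. Iterating from the empty string, we compute from $f$ a sequence all of whose initial segments are good, and so lie in $T$.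
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i)]
Let $G=G_{\delta_6}$, with vertices $w_0<w_1<\cdots$. Let $Z\in2^{\mathbb{N}}$ assign to $w_m$ the color $1+2Z(2m)+Z(2m+1)$. Let $T$ consist of the strings $\sigma$ such that no two adjacent vertices $w_l,w_m$ with $2l+1,2m+1<|\sigma|$ are assigned the same color by $\sigma$. This is a recursive tree, and its paths are the codes of the 4-colorings of $G$. It has a path: $\delta_6$ has an avoider, because a value different from $\delta_6(n)$ exists for each $n$, and Theorem~\ref{thm:coding}(b) turns it into a 4-coloring. So every $X$ of PA degree computes a 4-coloring of $G$.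

Conversely, let $X$ compute a 4-coloring of $G$. By Theorem~\ref{thm:coding}(a), $X$ computes an avoider $h$ of $\delta_6$. This $h$ also avoids $\delta_{16}$: a value $\delta_{16}(n)<6$ equals $\delta_6(n)$, and a value $\delta_{16}(n)\ge6$ exceeds $h(n)$. Lemma~\ref{lem:friedberg} with $k=4$ and then $k=2$ shows that $X$ computes an avoider of $\delta_2$, and Lemma~\ref{lem:tree} shows that $X$ has PA degree.
\end{proof}

\section{The index set}\label{sec:index}

A relation is $\Sigma^0_1$ if it has the form $\exists w\,R$ with $R$ recursive, $\Pi^0_1$ if it has the form $\forall w\,R$, $\Pi^0_2$ if it has the form $\forall z\,\exists w\,R$, and $\Sigma^0_3$ if it has the form $\exists y\,\forall z\,\exists w\,R$. Every $\Sigma^0_1$ or $\Pi^0_1$ relation is $\Pi^0_2$, and a conjunction of $\Pi^0_2$ relations is $\Pi^0_2$. A set $I\subseteq\mathbb{N}$ is \emph{$\Sigma^0_3$-complete} if it is $\Sigma^0_3$ and for every $\Sigma^0_3$ set $A$ there is a total recursive function $\gamma$ with $x\in A\iff\gamma(x)\in I$. Let $W_e$ be the domain of $\varphi_e$ and $W_{e,s}=\{n<s:\varphi_{e,s}(n){\downarrow}\}$; these finite sets increase with $s$ and have union $W_e$.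

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii)]
Let $I$ be the set in question.

\emph{$I$ is $\Sigma^0_3$.} The triple $(a,b,c)$ is an index of a connected highly recursive planar graph if and only if the following conditions hold. In them, $V$ and $E$ stand for the sets where $\varphi_a$ and $\varphi_b$ take the value 1.
\begin{itemize}
\item $\varphi_a$ and $\varphi_b$ are total with values in $\{0,1\}$. This is $\Pi^0_2$: for every input there is a number of steps.
\item $E\subseteq V\times V$, and $E$ is symmetric and has no loops. This is $\Pi^0_1$: no finite computation exhibits a violation.
\item For every $v$, either $\varphi_a(v){\downarrow}=0$, or $\varphi_c(v){\downarrow}=d$ and $v$ has $d$ distinct neighbors ($\Pi^0_2$); and no finite computation exhibits $v\in V$ with $\varphi_c(v)=d$ and $d+1$ distinct neighbors ($\Pi^0_1$).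
\item $V$ is nonempty ($\Sigma^0_1$), and for all $u,v$, either one of them is outside $V$ or a path joins them ($\Pi^0_2$).
\item The graph is planar. By the theorem of Dirac and Schuster, a countable graph is planar if and only if all its finite subgraphs are. Planarity of a finite graph is decidable, so the condition says that no finite computation exhibits a nonplanar finite subgraph, which is $\Pi^0_1$.
\end{itemize}
The conjunction is $\Pi^0_2$. The graph has a recursive 4-coloring if and only if there is an $e$ such that $\varphi_e$ is defined on $V$ with values in $\{1,2,3,4\}$ ($\Pi^0_2$) and no edge has ends with the same value ($\Pi^0_1$). So $I$ is $\Sigma^0_3$.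

\emph{Every $\Sigma^0_3$ set reduces to $I$.} Let $x\in A\iff\exists y\,\forall z\,\exists w\,R(x,y,z,w)$ with $R$ recursive. Let $\tau$ be a recursive function such that $\varphi_{\tau(x,y)}(n)$ halts exactly when witnesses $w$ exist for all $z\le n$. Then
\[
x\in A\iff W_{\tau(x,y)}\text{ is infinite for some }y.
\]
By Theorem~\ref{thm:coding} it suffices to define, uniformly in $x$, a partial recursive $\psi_x$ with values in $\Lambda$ that has a recursive avoider if and only if $x\in A$; then $\gamma(x)$ is the index of $G_{\psi_x}$ computed from $x$.

The function $\psi_x$ must diagonalize against every $\varphi_e$ when $x\notin A$, and must be harmless when $x\in A$. We reserve infinitely many inputs $\langle e,m\rangle$ for $\varphi_e$, where $\langle\cdot,\cdot\rangle$ is a recursive bijection $\mathbb{N}^2\to\mathbb{N}$. We work on one of them at a time, and abandon it for good whenever one of the sets $W_{\tau(x,y)}$ with $y\le e$ grows. Put $m_e(s)=\sum_{y\le e}|W_{\tau(x,y),s}|$, which is nondecreasing in $s$, and define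
\[
\psi_x(\langle e,m\rangle)=\lambda\iff\exists s\,\bigl[\,m_e(s)=m\text{ and }\varphi_{e,s}(\langle e,m\rangle){\downarrow}=\lambda\in\Lambda\,\bigr].
\]
The value $\lambda$ does not depend on $s$, so $\psi_x$ is a partial recursive function, uniformly in $x$.

Let $x\notin A$. All sets $W_{\tau(x,y)}$ are finite, so for each $e$ the function $m_e$ is eventually equal to a constant $m$. If $\varphi_e$ is total with values in $\Lambda$, then every large $s$ witnesses $\psi_x(\langle e,m\rangle)=\varphi_e(\langle e,m\rangle)$, and $\varphi_e$ is not an avoider. So $\psi_x$ has no recursive avoider.

Let $x\in A$, and let $y$ be least with $W_{\tau(x,y)}$ infinite. For $e<y$ the function $m_e$ is bounded, so only finitely many $\langle e,m\rangle$ with $e<y$ lie in the domain of $\psi_x$; store these inputs and their values in a finite table. For $e\ge y$ we have $m_e(s)\to\infty$. Given $m$, find the first $s_0$ with $m_e(s_0)>m$. Since $m_e$ is nondecreasing, only stages $s<s_0$ can witness that $\psi_x(\langle e,m\rangle)$ is defined, and we check them all. So on every input we can compute whether $\psi_x$ is defined and with which value, and the least element of $\Lambda$ different from that value defines a recursive avoider.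
\end{proof}

\section{Three-connected examples with triangular faces}\label{sec:tri}

The gadgets of $G_\psi$ hang on the path $p_0p_1p_2\cdots$ by single vertices. We now show that the results do not depend on this loose connection. A graph is \emph{3-connected} if it has at least four vertices and stays connected after the removal of any two vertices. The neighborhood $N(v)$ is \emph{spanned by a cycle} if some cycle of $G$ has vertex set exactly $N(v)$. Let $\mathcal{T}$ be the class of connected highly recursive planar graphs of maximum degree at most 10 in which every neighborhood is spanned by a cycle. The next lemma shows that the other two properties in Theorem~\ref{thm:more}(iii) are automatic in $\mathcal{T}$. We regard drawings as lying on the sphere, so that the unbounded face is treated like any other.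

\begin{lemma}\label{lem:local}
Let $G$ be a connected graph in which every neighborhood is spanned by a cycle.
\begin{enumerate}
\item[(1)] $G$ is 3-connected.
\item[(2)] In every drawing of $G$ all faces at every vertex are triangles: if $w_1\cdots w_d$ is the cycle spanning $N(v)$, then the edges at $v$ cut the side of this cycle that contains $v$ into regions bounded by the triangles $vw_iw_{i+1}$, and these regions contain no point of the drawing.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Every vertex has at least three neighbors, so there are at least four vertices. Let $u\ne w$, let $s,t\notin\{u,w\}$, and take a path from $s$ to $t$ in $G$; it visits each of $u,w$ at most once. The set $N(u)\setminus\{w\}$ induces a connected subgraph, since it is spanned by a cycle or by a cycle with one vertex removed, and it contains neither $u$ nor $w$. The same holds for $N(w)\setminus\{u\}$. A passage $s',u,t'$ of the path with $s',t'\ne w$ is replaced by a path from $s'$ to $t'$ inside $N(u)\setminus\{w\}$. For a passage $s',u,w,t'$, let $c$ be a neighbor of $w$ on the cycle spanning $N(u)$. Then $c\in N(u)\cap N(w)$, and we go from $s'$ to $c$ inside $N(u)\setminus\{w\}$ and from $c$ to $t'$ inside $N(w)\setminus\{u\}$. Passages with $u$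 and $w$ interchanged are replaced by the same rules with the names interchanged. The result is a walk from $s$ to $t$ in $G-\{u,w\}$.

(2) The side of the cycle that contains $v$ is a disc, and the edges $vw_i$ run inside it from $v$ to the boundary points $w_i$; so they cut it into the stated regions. Suppose a vertex $z$ lies in the open region bounded by $vw_iw_{i+1}$. By (1) there is a path from $z$ to $v$ in $G-\{w_i,w_{i+1}\}$. It can meet the boundary triangle only in a vertex, hence only in $v$, so its last vertex before $v$ lies in the open region. But all neighbors of $v$ lie on the cycle. So the region contains no vertex. An edge drawn in it would join two of $v,w_i,w_{i+1}$ a second time.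
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(iii)]
We construct graphs $G'_\psi\in\mathcal{T}$, uniformly in $\psi$, that satisfy (a) and (b) of Theorem~\ref{thm:coding}. The path $p_0p_1\cdots$ has to be replaced by a triangulated frame with infinitely many triangular faces to hold the gadgets. The frame needs a recursive 4-coloring, and this coloring will extend to the gadgets because the three corners of a gadget may receive any three distinct colors.

\emph{Construction.} The \emph{backbone} has vertices $v_0,v_1,\dots$, with $v_iv_j$ an edge if and only if $1\le|i-j|\le3$. Take the gadgets of Section~\ref{sec:G}, omit the edges $p_np_{n+1}$, and identify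
\[
p_n=v_{4n},\qquad q_n=v_{4n+1},\qquad r_n=v_{4n+3}.
\]
These three vertices form a triangle of the backbone, which serves as the triangle $p_nq_nr_n$ of $S_n$. The graph $G'_\psi$ is connected, since the backbone is connected and meets every gadget. Each $v_i$ has at most 6 neighbors in the backbone and belongs to at most one gadget, where it has 4 further neighbors (two of $x_n,y_n,z_n$ and two on level 1 of a tube); so its degree is at most 10, and its list of neighbors does not depend on $\psi$. All other vertices have the same neighbors as in $G_\psi$. Hence $G'_\psi$ is highly recursive, uniformly in $\psi$, with maximum degree at most 10.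

\emph{Colorings.} The proof of (a) used only the gadgets and is unchanged. For (b), color $v_i$ by $1+(i\bmod4)$, which is proper on the backbone because adjacent indices differ by 1, 2 or 3. Then $p_n,q_n,r_n$ have the colors $1,2,4$. The coloring of $S$ fixed for $h(n)$ gives distinct colors to $p,q,r$, so a permutation of the colors makes it agree with the backbone. The tubes and caps are colored as before.

\emph{Drawing.} Let $T_m$ be the triangle $v_mv_{m+1}v_{m+2}$. Draw $T_0$ and then perform the following operations, each inside a face of the finite drawing obtained so far, in an order in which every operation occurs at a finite stage.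
\begin{itemize}
\item Place $v_{m+3}$ inside $T_m$ and join it to the three corners. The new faces are $v_mv_{m+1}v_{m+3}$, $v_mv_{m+2}v_{m+3}$ and $T_{m+1}$.
\item Draw the rest of $S_n$ inside the face $v_{4n}v_{4n+1}v_{4n+3}$. The new faces are three triangles and the quadrilaterals $Q_{n,i}$.
\item Draw an antiprism step inside a level $C^{t-1}$. The new faces are eight triangles and the quadrilateral $C^t$.
\item Draw a cap inside a last level. The new faces are two or four triangles.
\end{itemize}
Every edge of $G'_\psi$ is drawn exactly once, and each operation takes place in an empty face, so the union is a drawing of $G'_\psi$. At every stage each face is a disc bounded by a triangle or a quadrilateral, the outer face being bounded by $T_0$, and every quadrilateral face is subdivided at a later stage.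

\emph{Neighborhoods.} Fix a vertex $v$. It lies on at most three triangles $T_m$, at most one triangle $p_nq_nr_n$ and at most three levels of tubes. So there is a stage at which $v$ has been drawn and after which no operation takes place in a face with $v$ on its boundary. At this stage all edges at $v$ are present, and no face at $v$ is a quadrilateral. Let $vw_1,\dots,vw_d$ be the edges at $v$ in their cyclic order around $v$. The face between $vw_i$ and $vw_{i+1}$ is bounded by a triangle that contains both edges, so $w_iw_{i+1}$ is an edge. The $w_i$ are distinct, and $d\ge3$: backbone vertices have at least 3 neighbors in the backbone, and all other vertices have degree at least 4. So $w_1\cdots w_d$ is a cycle spanning $N(v)$. For example, for $v=v_{4n+2}$, which belongs to no gadget, and $n\ge1$, the cycle is $v_{i-3}v_{i-1}v_{i+2}v_{i+3}v_{i+1}v_{i-2}$ with $i=4n+2$.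

Thus $G'_\psi\in\mathcal{T}$, and by Lemma~\ref{lem:local} it has all the properties named in (iii). This proves Theorem~\ref{thm:coding} for the class $\mathcal{T}$. The proofs of Theorem~\ref{thm:main}, of part (i) and of the reduction in part (ii) used only Theorem~\ref{thm:coding}, so they apply to $G'_\psi$ without change. In part (ii) the indices now range over the graphs in $\mathcal{T}$, and the upper bound needs two more conditions. That all degrees are at most 10 is $\Pi^0_1$. That every neighborhood is spanned by a cycle is $\Pi^0_2$: for every $v$, either $v\notin V$, or $\varphi_c(v){\downarrow}=d\ge3$ and there are distinct neighbors $w_1,\dots,w_d$ of $v$ with $w_1w_2,\dots,w_dw_1\in E$. So the set of indices of graphs in $\mathcal{T}$ with a recursive 4-coloring is $\Sigma^0_3$-complete.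
\end{proof}

\begin{thebibliography}{9}

\bibitem{handbook}
Ershov (ed.), \emph{Handbook of Recursive Mathematics}, Vol.~2 (SLFM 138).
\texttt{https://\allowbreak lost-contact.mit.edu/\allowbreak afs/\allowbreak adrake.org/\allowbreak usr/\allowbreak rkh/\allowbreak Books/\allowbreak books/\allowbreak Ershov\%20(Ed)\%20-\%20\allowbreak Handbook\%20of\%20\allowbreak Recursive\%20\allowbreak Mathematics,\%20\allowbreak Vol\%202\%20\allowbreak (SLFM\%20138).pdf}

\bibitem{schmerl}
Schmerl, \emph{Canad. J. Math.} 34 (1982).

\end{thebibliography}
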